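
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{remark}[lemma]{Remark}

\title{Subshifts not of finite type with the ordered cohomology of a shift of finite type}


\begin{abstract}
To a homeomorphism $T$ of a compact metrizable zero-dimensional space one attaches the unital preordered group $\mathcal{G}^T$ of continuous integer-valued functions modulo coboundaries. We show that a subshift $S$ with $\mathcal{G}^S\simeq\mathcal{G}^T$ for a mixing shift of finite type $T$ need not be of finite type. We give an explicit example on three symbols. More generally, for every infinite irreducible shift of finite type $T$ there are $2^{\aleph_0}$ pairwise non-conjugate such subshifts, all mixing if $T$ is mixing, while for finite irreducible $T$ the group determines the system. The method is to double one homoclinic orbit and to glue the two copies back together with an offset; the ordered group does not see the offset.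
\end{abstract}

\section{The question and the answer}

Let $T$ be a homeomorphism of a compact metrizable zero-dimensional space $X$. Let $C(X,\mathbb{Z})$ be the group of continuous functions $X\to\mathbb{Z}$, and let
\[
\operatorname{cobdy}(T)=\{h-h\circ T : h\in C(X,\mathbb{Z})\}
\]
be the subgroup of \emph{coboundaries}. Put $G^T=C(X,\mathbb{Z})/\operatorname{cobdy}(T)$, and let $G^T_+$ be the set of classes that contain a nonnegative function in $C(X,\mathbb{Z})$. We write $\mathcal{G}^T=(G^T,G^T_+,[1])$ for the resulting unital preordered group. An isomorphism $\mathcal{G}^S\simeq\mathcal{G}^T$ is a group isomorphism $G^S\to G^T$ that maps $G^S_+$ onto $G^T_+$ and $[1]$ to $[1]$. Conjugate systems have isomorphic groups.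

The group records integer observables up to telescoping. If $f=h-h\circ T$, then $f(x)+f(Tx)+\dots+f(T^{n-1}x)=h(x)-h(T^nx)$. So $f$ sums to $0$ over every periodic orbit, and $\int f\,d\mu=0$ for every $T$-invariant probability $\mu$. Thus sums over periodic orbits and integrals against invariant measures are positive functionals on $\mathcal{G}^T$. In the simplest case $X$ is one periodic orbit with $n$ points. Then $C(X,\mathbb{Z})=\mathbb{Z}^n$, the coboundaries are exactly the functions with sum $0$, and summation gives $\mathcal{G}^T\simeq(\mathbb{Z},\mathbb{Z}_+,n)$.

How much of the dynamics does $\mathcal{G}^T$ remember? It is known that for any non-trivial shift of finite type there is a strongly orbit equivalent system that is not expansive, hence not a subshift. So a shift of finite type and a system that is not one can have isomorphic unital ordered groups. In these examples expansiveness fails. The following question, from \cite{source}, asks what happens if it is imposed.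

\begin{question}
Let $S$ be a subshift and $T$ a mixing shift of finite type with $\mathcal{G}^S\simeq\mathcal{G}^T$. Must $S$ be a shift of finite type?
\end{question}

For irreducible $T$ on a finite space the answer is yes: there $\mathcal{G}^T$ determines $T$ completely (Theorem~\ref{thm:B}(2)). In general, however, the answer is no.

\begin{theorem}\label{thm:A}
Let $X$ be the set of all $x\in\{0,a,b\}^{\mathbb{Z}}$ in which $ab$ does not occur. Let $Y\subset\{0,a,b\}^{\mathbb{Z}}$ be the subshift defined by forbidding the words
\[
a0^ib0^kc\quad(c\in\{a,b\},\ i\ge0,\ k\in\{i+1,i+2\}),\qquad aba,\qquad abb .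
\]
Let $T$ and $S$ be the shift maps on $X$ and $Y$. Then $T$ is a mixing shift of finite type, $\mathcal{G}^S\simeq\mathcal{G}^T$, and $S$ is not a shift of finite type.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $T$ be an irreducible shift of finite type on $X$.
\begin{enumerate}
\item[(1)] If $X$ is infinite, there are $2^{\aleph_0}$ pairwise non-conjugate subshifts $S$, none of finite type, with $\mathcal{G}^S\simeq\mathcal{G}^T$. If $T$ is mixing, all these $S$ can be taken mixing.
\item[(2)] If $X$ is finite with $n$ points and $S$ is any homeomorphism of a compact metrizable zero-dimensional space $Y$ with $\mathcal{G}^S\simeq\mathcal{G}^T$, then $Y$ is a single periodic orbit with $n$ points. So $S$ is conjugate to $T$.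
\end{enumerate}
\end{theorem}

So, among irreducible shifts of finite type $T$, the group $\mathcal{G}^T$ forces every subshift $S$ with $\mathcal{G}^S\simeq\mathcal{G}^T$ to be of finite type exactly when $T$ is a single periodic orbit.

\paragraph{The idea.} Take two orbits $(R^mz_0)$ and $(R^mz_1)$ in a system $(Z,R)$ that are asymptotic to each other, and to one and the same periodic orbit, as $m\to+\infty$ and as $m\to-\infty$. We may glue $R^mz_0$ to $R^mz_1$ for all $m$, or glue $R^{m+d}z_0$ to $R^mz_1$ for all $m$, where $d$ is a multiple of the period. The two quotients may be quite different systems, because the rest of $Z$ comes close to both orbits and is sensitive to how they are synchronized. But the effect of the gluing on cohomology depends only on the difference between the sums of a function along the two orbits, and this difference does not change when one orbit is re-indexed by $d$. Section~\ref{sec:glue} makes this precise. Sections~\ref{sec:example} and~\ref{sec:general} then find, starting from a shift of finite type $X$, a system $Z$ whose first quotient is $X$ and whose second quotient is a subshift defined by a rule that compares two unbounded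 distances. No finite list of forbidden words expresses this rule.

\paragraph{Conventions.} The shift is $(\sigma x)_n=x_{n+1}$. In $u.w$ the dot stands immediately before coordinate $0$, and $w^\infty$ is an infinite repetition of $w$ to the left or to the right. A two-sided sequence written without a dot is meant up to a shift; this is done only in shift-invariant statements. $\operatorname{Orb}(x)$ is the two-sided orbit of $x$. On every space we fix a compatible metric, denoted $\operatorname{dist}$. A subshift $Y$ is a shift of finite type (SFT) if it is defined by finitely many forbidden words. Equivalently, there is $N$ such that every sequence all of whose words of length $N$ occur in points of $Y$ lies in $Y$. Being of finite type is invariant under conjugacy \cite[Thm.~2.1.10]{LM}. A subshift is irreducible if for any two words $u,u'$ occurring in its points there is a word $w$ such that $uwu'$ occurs in one of its points. A system $(X,T)$ is mixing if for all nonempty open $U,U'\subset X$ one has $U\cap T^{-n}U'\ne\emptyset$ for all large $n$. A \emph{factor map} is a continuous equivariant surjection between systems on compact metrizable zero-dimensional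 spaces.

\section{Gluing an asymptotic pair}\label{sec:glue}

\subsection{A toy case}
Let $Z=\{\omega\}\cup\{u_m\}_{m\in\mathbb{Z}}\cup\{v_m\}_{m\in\mathbb{Z}}$, where the $u_m$ and $v_m$ are isolated points converging to $\omega$ as $|m|\to\infty$. Let $R\omega=\omega$, $Ru_m=u_{m+1}$, $Rv_m=v_{m+1}$. A function $f\in C(Z,\mathbb{Z})$ takes the value $f(\omega)$ at all but finitely many points. If $f=h-h\circ R$, then $f(\omega)=0$, and by telescoping $\sum_mf(u_m)=\sum_mf(v_m)=0$. Conversely, if these three numbers vanish, then $h(u_m)=-\sum_{l<m}f(u_l)$, $h(v_m)=-\sum_{l<m}f(v_l)$, $h(\omega)=0$ defines a continuous $h$ with $f=h-h\circ R$. Hence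
\[
[f]\longmapsto\Big(f(\omega),\ \sum_m\big(f(u_m)-f(\omega)\big),\ \sum_m\big(f(v_m)-f(\omega)\big)\Big)
\]
is an isomorphism $G^R\to\mathbb{Z}^3$. Functions on the quotient by $u_m\sim v_m$ are the $f$ with $f(u_m)=f(v_m)$; those on the quotient by $u_{m+d}\sim v_m$ are the $f$ with $f(u_{m+d})=f(v_m)$. These are different groups of functions, but they have the same set of classes in $G^R$: those whose last two coordinates agree.

In this toy case the two quotients are conjugate, so nothing is gained. The general statement below allows arbitrary further points of $Z$ near the two orbits.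

\subsection{The group of the quotient}
Let $R$ be a homeomorphism of a compact metrizable zero-dimensional space $Z$, and let $\Omega\subset Z$ be a finite periodic orbit. We call $(z_0,z_1)$ an \emph{asymptotic pair over $\Omega$} if
\begin{enumerate}
\item[(a)] the orbits of $z_0$ and $z_1$ are infinite and disjoint, and all accumulation points of $(R^mz_j)_{|m|\to\infty}$ lie in $\Omega$ for $j=0,1$;
\item[(b)] $\operatorname{dist}(R^mz_0,R^mz_1)\to0$ as $|m|\to\infty$.
\end{enumerate}
For $f\in C(Z,\mathbb{Z})$ put
\[
\Delta(f)=\sum_{m\in\mathbb{Z}}\big(f(R^mz_0)-f(R^mz_1)\big).
\]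
By (b) and uniform continuity only finitely many terms are nonzero. For $f=h-h\circ R$ the sum telescopes with the finitely supported sequence $h(R^mz_0)-h(R^mz_1)$, so $\Delta(f)=0$. Hence $\Delta$ is defined on $G^R$. Let $G_0=\{[f]\in G^R:\Delta(f)=0\}$. We say that a factor map $\pi$ from $(Z,R)$ \emph{glues} $(z_0,z_1)$ if, for $z\ne z'$,
\[
\pi(z)=\pi(z')\iff\{z,z'\}=\{R^mz_0,R^mz_1\}\text{ for some }m\in\mathbb{Z}.
\]

\begin{lemma}\label{lem:glue}
If a factor map $\pi:(Z,R)\to(X,T)$ glues the asymptotic pair $(z_0,z_1)$, then $f\mapsto f\circ\pi$ induces an isomorphism $\mathcal{G}^T\simeq(G_0,\,G_0\cap G^R_+,\,[1])$.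
\end{lemma}

\begin{proof}
A continuous surjection of compact Hausdorff spaces is a quotient map. So $f\mapsto f\circ\pi$ identifies $C(X,\mathbb{Z})$ with
\[
\mathcal{C}=\{f\in C(Z,\mathbb{Z}): f(R^mz_0)=f(R^mz_1)\text{ for all }m\}.
\]
This identification sends coboundaries to coboundaries, nonnegative functions to nonnegative functions, and $1$ to $1$; and $\Delta=0$ on $\mathcal{C}$. So we have an induced homomorphism $G^T\to G_0$ mapping $G^T_+$ into $G_0\cap G_+^R$.

\emph{Injectivity.} Let $f\in\mathcal{C}$ and $f=h-h\circ R$ with $h\in C(Z,\mathbb{Z})$. Since $f(R^mz_0)=f(R^mz_1)$, the number $h(R^mz_0)-h(R^mz_1)$ does not depend on $m$. By (b) it is $0$ for large $|m|$. So $h\in\mathcal{C}$, and $f$ comes from a coboundary on $X$.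

\emph{Image and order.} Let $f\in C(Z,\mathbb{Z})$ with $\Delta(f)=0$. We construct $f_1\in\mathcal{C}$ cohomologous to $f$, with $f_1\ge0$ if $f\ge0$. This gives surjectivity onto $G_0$. It also gives the order: a class in $G_0\cap G_+^R$ contains a nonnegative $f$, for which $\Delta(f)=0$, and then $f_1$ is a nonnegative representative in $\mathcal{C}$. The plan is to overwrite the values of $f$ along the orbit of $z_1$ by its values along the orbit of $z_0$. No new values are created, so nonnegativity survives.

Choose $M\ge1$ with $f(R^mz_0)=f(R^mz_1)$ for $|m|\ge M$, and put
\[
b_m=\sum_{l<m}\big(f(R^lz_0)-f(R^lz_1)\big).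
\]
Then $b_m=0$ for $m\le-M$, and, because $\Delta(f)=0$, also for $m\ge M$. By (a) the set $\operatorname{Orb}(z_0)\cup(\operatorname{Orb}(z_1)\setminus\{z_1\})\cup\Omega$ is closed, and it does not contain $z_1$. Since $Z$ is zero-dimensional, there is a clopen $V\ni z_1$ disjoint from it. Shrinking $V$, we may assume that the sets $R^mV$, $|m|\le M$, are pairwise disjoint and that $f$ is constant on each of them. Let
\[
b=\sum_{|m|<M}b_m1_{R^mV},\qquad f_1=f-(b-b\circ R).
\]
Here $b\circ R=\sum_{|m|<M}b_m1_{R^{m-1}V}$, so both $b$ and $b\circ R$ vanish off $\bigcup_{|m|\le M}R^mV$, where consequently $f_1=f$. On $R^mV$ with $|m|\le M$ we have $b=b_m$ and $b\circ R=b_{m+1}$. (For the indices not occurring in the two sums, $b_m$ respectively $b_{m+1}$ is $0$, and so are the functions, by disjointness.) Hence on $R^mV$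
\[
f_1=f(R^mz_1)+b_{m+1}-b_m=f(R^mz_0)\qquad(|m|\le M).
\]
In particular $f\ge0$ implies $f_1\ge0$.

It remains to see that $f_1\in\mathcal{C}$. The orbit of $z_0$ misses every $R^lV$, so $f_1(R^mz_0)=f(R^mz_0)$ for all $m$. For $|m|\le M$ we have $R^mz_1\in R^mV$, so $f_1(R^mz_1)=f(R^mz_0)$. For $|m|>M$ the point $R^mz_1$ lies in no $R^lV$ with $|l|\le M$, because $R^{m-l}z_1\in V$ only for $m=l$. So $f_1(R^mz_1)=f(R^mz_1)=f(R^mz_0)$.
\end{proof}

\subsection{The offset is invisible}

\begin{lemma}\label{lem:offset}
Let $(z_0,z_1)$ be an asymptotic pair over $\Omega$, and let $d\ge1$ satisfy $R^d|_\Omega=\mathrm{id}$. Then $(R^dz_0,z_1)$ is an asymptotic pair over $\Omega$ and defines the same functional $\Delta$. Consequently, if factor maps from $(Z,R)$ onto $(X,T)$ and onto $(Y,S)$ glue $(z_0,z_1)$ and $(R^dz_0,z_1)$ respectively, then $\mathcal{G}^S\simeq\mathcal{G}^T$.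
\end{lemma}

\begin{proof}
Condition (a) is unchanged. For (b), $R^mz_0$ is close to $\Omega$ for large $|m|$, and $R^d$ is continuous and fixes $\Omega$ pointwise. So $\operatorname{dist}(R^{m+d}z_0,R^mz_0)\to0$, and (b) for the new pair follows from (b) for the old one. Let $\Delta'$ be the functional of the new pair. Then
\[
\Delta'(f)-\Delta(f)=\lim_{N\to\infty}\sum_{m=-N}^{N}\big(f(R^{m+d}z_0)-f(R^mz_0)\big)
=\lim_{N\to\infty}\Big(\sum_{m=N+1}^{N+d}f(R^mz_0)-\sum_{m=-N}^{-N+d-1}f(R^mz_0)\Big).
\]
For large $N$, each of the last two sums runs over $d$ consecutive points that are close to $\omega,R\omega,\dots,R^{d-1}\omega$ for some $\omega\in\Omega$. Since $d$ is a multiple of $|\Omega|$, both sums equal $\frac{d}{|\Omega|}\sum_{\omega\in\Omega}f(\omega)$. So $\Delta'=\Delta$. The two factor systems therefore have the same subgroup $G_0$, and Lemma~\ref{lem:glue}, applied to each of them, gives the last claim.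
\end{proof}

\begin{remark}
It matters that the same periodic orbit sits at both ends. In the toy case, let instead $u_m,v_m\to\omega_\pm$ as $m\to\pm\infty$ with two different fixed points $\omega_\pm$, and let $f=1$ at $\omega_+$ and at $u_m,v_m$ with $m\ge0$, and $f=0$ elsewhere. Then $\sum_m(f(u_m)-f(v_m))=0$, but $\sum_m(f(u_{m+d})-f(v_m))=d$.
\end{remark}

\subsection{Moving one orbit in a subshift}
In both applications the system $Z$ is the closure of the graph of a shift-commuting bijection $\varphi$ that is discontinuous along a single orbit only. Over that orbit the closure acquires a second copy of it, and the two coordinate projections glue the two copies with different offsets. We isolate what has to be checked.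

\begin{proposition}\label{prop:move}
Let $X\subset A^{\mathbb{Z}}$ be a subshift, let $B\supset A$ be a finite alphabet, and let $\varphi:X\to B^{\mathbb{Z}}$ be injective with $\varphi\sigma=\sigma\varphi$. Let $p\in X$ be non-periodic with $\varphi(p)=p$, and let $\hat o\in A^{\mathbb{Z}}$ and $d\ge1$ be such that $\sigma^d\hat o=\hat o$ and $\operatorname{dist}(\sigma^mp,\operatorname{Orb}(\hat o))\to0$ as $|m|\to\infty$. Assume:
\begin{enumerate}
\item[(i)] if $x^{(r)}\to x$ in $X$ and $x\notin\operatorname{Orb}(p)$, then $\varphi(x^{(r)})\to\varphi(x)$;
\item[(ii)] if $x^{(r)}\to p$ in $X$ and $\varphi(x^{(r)})\to y$, then $y\in\{p,\sigma^dp\}$; and there is a sequence $x^{(r)}\to p$ in $X$ with $\varphi(x^{(r)})\to\sigma^dp$.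
\end{enumerate}
Then $Y=\varphi(X)$ is a subshift and $\mathcal{G}^{\sigma|_Y}\simeq\mathcal{G}^{\sigma|_X}$. If $\sigma|_X$ is mixing, so is $\sigma|_Y$.
\end{proposition}

\begin{proof}
Let $Z$ be the closure of $\{(x,\varphi(x)):x\in X\}$ in $X\times B^{\mathbb{Z}}$, and $R=\sigma\times\sigma$. By (i), (ii) and equivariance,
\[
Z=\{(x,\varphi(x)):x\in X\}\ \cup\ \{(\sigma^mp,\sigma^{m+d}p):m\in\mathbb{Z}\}.
\]
Let $\pi_X:Z\to X$ and $\pi_Y:Z\to B^{\mathbb{Z}}$ be the coordinate projections. Since $\sigma^{m+d}p=\varphi(\sigma^{m+d}p)$, we have $\pi_Y(Z)=\varphi(X)=Y$. So $Y$ is compact and shift-invariant, that is, a subshift, and $\pi_X$ and $\pi_Y$ are factor maps onto $X$ and $Y$.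

Put $z_0=(p,p)$, $z_1=(p,\sigma^dp)$ and $\Omega=\{(w,w):w\in\operatorname{Orb}(\hat o)\}$. The accumulation points of $R^mz_0=(\sigma^mp,\sigma^mp)$ lie in $\Omega$. As $Z$ is closed and invariant, this shows $\Omega\subset Z$. Since $\sigma^d$ fixes $\operatorname{Orb}(\hat o)$ pointwise, $\operatorname{dist}(\sigma^{m+d}p,\sigma^mp)\to0$ as $|m|\to\infty$. So (b) holds, and the accumulation points of $R^mz_1$ also lie in $\Omega$. The two orbits are infinite and disjoint because $p$ is not periodic. Thus $(z_0,z_1)$ is an asymptotic pair over $\Omega$, and $R^d|_\Omega=\mathrm{id}$.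

Two distinct points of $Z$ with the same first coordinate have the form $(\sigma^mp,\sigma^mp)=R^mz_0$ and $(\sigma^mp,\sigma^{m+d}p)=R^mz_1$. So $\pi_X$ glues $(z_0,z_1)$. Suppose two distinct points of $Z$ have the same second coordinate $y$. Because $\varphi$ is injective, at most one of them lies on the graph. Because $p$ is not periodic, at most one of them has the form $(\sigma^mp,\sigma^{m+d}p)$. So there is exactly one of each kind, $y=\sigma^{m+d}p$, and, since $\varphi(\sigma^{m+d}p)=\sigma^{m+d}p$, the two points are $(\sigma^{m+d}p,\sigma^{m+d}p)=R^{m+d}z_0$ and $R^mz_1$. So $\pi_Y$ glues $(R^dz_0,z_1)$. Lemma~\ref{lem:offset} gives $\mathcal{G}^{\sigma|_Y}\simeq\mathcal{G}^{\sigma|_X}$.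

Now let $\sigma|_X$ be mixing. The set $\varphi(X\setminus\operatorname{Orb}(p))$ is dense in $Y$. Indeed, only the points of $\operatorname{Orb}(p)$ are missing. Let $x^{(r)}\to p$ with $\varphi(x^{(r)})\to\sigma^dp\ne p$. Since $\varphi$ is the identity on $\operatorname{Orb}(p)$, we have $x^{(r)}\notin\operatorname{Orb}(p)$ for large $r$; so $\sigma^dp$, and with it its whole orbit, lies in the closure. Let $U,U'\subset Y$ be nonempty and open. By density and (i) there are nonempty open $O,O'\subset X$ with $\varphi(O)\subset U$ and $\varphi(O')\subset U'$. For all large $n$ there is $x\in O\cap\sigma^{-n}O'$, and then $\varphi(x)\in U\cap\sigma^{-n}U'$.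
\end{proof}

\section{The example on three symbols}\label{sec:example}

We prove Theorem~\ref{thm:A}. The allowed transitions in $X$ are $0\to0,a,b$; $a\to0,a$; $b\to0,a,b$. Every symbol can be followed by $0$, and $0$ by every symbol, so the square of the transition matrix is positive and $T$ is a mixing SFT.

\subsection{The rule}
In a sequence over $\{0,a,b\}$ call a $b$ \emph{linked} if the nearest nonzero symbol to its left exists and is an $a$. For a linked $b$ let $i\ge0$ be the number of zeros between this $a$ and the $b$, and let $k\in\{0,1,\dots,\infty\}$ be the number of zeros directly after the $b$, with $k=\infty$ if no nonzero symbol follows. In these terms, a sequence over $\{0,a,b\}$ lies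
\begin{itemize}
\item in $X$ if and only if every linked $b$ has $i\ge1$;
\item in $Y$ if and only if every linked $b$ has either $k\ge i+3$, or $i\ge1$ and $k\le i$.
\end{itemize}
For the second statement, note that the forbidden words of $Y$ exclude exactly the pairs with $k\in\{i+1,i+2\}$ and the pair $(0,0)$.

To use Proposition~\ref{prop:move} we need a bijection $\varphi:X\to Y$ that is continuous except along one orbit; we aim at the orbit of
\[
p=0^\infty.b0^\infty .
\]
So whether $\varphi$ displaces a given $b$ must be decided by the symbols near this $b$, unless there are many zeros on both sides of it. This suggests moving a linked $b$ one place to the left when $k\ge i+1$. Such a $b$ is recognized by the word $a0^ib0^{i+1}$, which is short if $i$ is small; and if $i$ is large, the $b$ is surrounded by many zeros. (If we moved every linked $b$, we would create a discontinuity at every point $0^\infty.bx_1x_2\cdots$ of $X$.)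

A move turns $(i,k)$ into $(i-1,k+1)$. So on each finite antidiagonal $i+k=\text{const}$ the pairs with small $i$ are pushed, their $i$ decreasing by one. There must be room for the pair with $i=1$. The room is the value $i=0$, which does not occur in $X$ because $ab$ is forbidden. At the other end of the pushed segment a gap opens, and this gap is the source of the infinitely many forbidden words. See Figure~\ref{fig:pairs}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \i in {0,1,2,3} \node at (\i,-0.6) {\small $\i$};
\foreach \k in {0,1,2,3,4,5,6} \node at (-0.7,\k) {\small $\k$};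
\node at (3.9,-0.6) {\small $i$};
\node at (-0.7,6.7) {\small $k$};
\foreach \i/\k in {1/2,1/3,1/4,1/5,2/3,2/4,2/5,3/4,3/5}
  \draw[->,shorten <=3.5pt,shorten >=3.5pt] (\i,\k) -- (\i-1,\k+1);
\foreach \i/\k in {0/3,0/4,0/5,0/6,1/0,1/1,1/4,1/5,1/6,2/0,2/1,2/2,2/5,2/6,3/0,3/1,3/2,3/3,3/6}
  \fill (\i,\k) circle (2.6pt);
\foreach \i/\k in {0/0,0/1,0/2,1/2,1/3,2/3,2/4,3/4,3/5}
  \draw[fill=white] (\i,\k) circle (2.6pt);
\end{tikzpicture}
\caption{A $b$ whose nearest nonzero symbol to the left is an $a$ has a pair $(i,k)$: $i$ zeros separate it from that $a$, and $k$ zeros follow it. In $X$ exactly the pairs with $i\ge1$ occur. The map $\varphi$ moves pairs with $k\ge i+1$ along the arrows and fixes the pairs with $k\le i$. Filled dots are the pairs that occur in $Y=\varphi(X)$; hollow dots do not occur in $Y$. Only $i\le3$, $k\le6$ is shown, and only arrows within this range.}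
\label{fig:pairs}
\end{figure}

\subsection{The bijection}
For $x\in X$ call a linked $b$ \emph{active} if $k\ge i+1$. Let $\varphi(x)$ be obtained by moving every active $b$ one place to the left, that is, by replacing its $0b$ by $b0$; this is possible since $i\ge1$. For $y\in Y$ call a linked $b$ \emph{coactive} if $k\ge i+3$. Let $\psi(y)$ be obtained by moving every coactive $b$ one place to the right, $b0\to0b$.

Both maps commute with $\sigma$ and preserve the order of the nonzero symbols, so linked $b$'s correspond to linked $b$'s. The moves do not interfere: the $a$'s do not move, and the nonzero symbol after a linked $b$ (if any) is preceded by a $b$, so it is not linked and does not move. Hence $\varphi$ changes $(i,k)$ to $(i-1,k+1)$ for an active $b$, $\psi$ changes $(i,k)$ to $(i+1,k-1)$ for a coactive $b$, and the pairs of all other linked $b$'s are unchanged.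

Let $x\in X$. A moved $b$ of $\varphi(x)$ has a pair $(i',k')=(i-1,k+1)$ with $i'\ge0$ and $k'=k+1\ge i+2=i'+3$. An unmoved linked $b$ has $i\ge1$ and $k\le i$. So $\varphi(x)\in Y$, and the moved $b$'s are exactly the coactive ones; thus $\psi\varphi(x)=x$. Conversely let $y\in Y$. A moved $b$ of $\psi(y)$ has the pair $(i+1,k-1)$ with $k-1\ge(i+1)+1$, and the other linked $b$'s keep $i\ge1$, $k\le i$. So in $\psi(y)$ every linked $b$ has at least one zero between it and its $a$, that is, $\psi(y)\in X$, and the moved $b$'s are exactly the active ones; thus $\varphi\psi(y)=y$. So $\varphi:X\to Y$ is a bijection.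

\subsection{Limits}
We check the hypotheses of Proposition~\ref{prop:move} for $\hat o=0^\infty.0^\infty$ and $d=1$. The point $p$ is not periodic, it is asymptotic to $\hat o$ on both sides, and $\varphi(p)=p$ because its $b$ is not linked.

Note that $n$ carries an active $b$ with parameter $i$ if and only if the word $a0^ib0^{i+1}$ occurs with its $b$ at position $n$. Let $x^{(r)}\to x$ in $X$. If $n$ carries an active $b$ in $x$, then it does so in $x^{(r)}$ for all large $r$. Now suppose that $n$ carries an active $b$ in $x^{(r)}$, with parameter $i_r$, for infinitely many $r$. If some value $i$ is taken infinitely often, then the word $a0^ib0^{i+1}$ is still present in the limit, and $n$ carries an active $b$ in $x$. Otherwise $i_r\to\infty$ along these $r$, and $x$ has $b$ at $n$ and $0$ elsewhere, i.e.\ $x=\sigma^{-n}p$.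

(i) Let $x\notin\operatorname{Orb}(p)$. By what was just said, for every $n$ the position $n$ carries an active $b$ in $x^{(r)}$, for all large $r$, if and only if it does so in $x$; and if it does not in $x$, then it does not in $x^{(r)}$ for all large $r$. The symbol $\varphi(x)_m$ depends only on $x_m$ and on whether $m$ and $m+1$ carry active $b$'s. So $\varphi(x^{(r)})\to\varphi(x)$.

(ii) Let $x=p$ and $\varphi(x^{(r)})\to y$. For each $m\ne0$ we have $x^{(r)}_m=0$ for large $r$, so within any bounded window only position $0$ can carry an active $b$. Hence $y=p$, or $y$ arises from $p$ by moving the $b$ one place to the left, so that $y=\sigma p$. For $x^{(r)}=0^\infty a0^r.b0^\infty$, $r\ge1$, the $b$ is active and $\varphi(x^{(r)})=0^\infty a0^{r-1}b.0^\infty\to\sigma p$.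

So Proposition~\ref{prop:move} applies and gives $\mathcal{G}^S\simeq\mathcal{G}^T$.

\subsection{The subshift is not of finite type}
For $m\ge1$ the point $w^{(m)}=0^\infty a0^mb0^{m+1}a0^\infty$ is not in $Y$, since its linked $b$ has $(i,k)=(m,m+1)$. But $0^\infty a0^mb0^\infty$ is in $Y$ ($k=\infty$), and $0^\infty b0^{m+1}a0^\infty$ is in $Y$ (no linked $b$). If $m>N$, every word of length $N$ in $w^{(m)}$ misses one of the two $a$'s and so occurs in one of these two points of $Y$. Thus no $N$ works, and $S$ is not an SFT. This proves Theorem~\ref{thm:A}. \qed

\section{Infinite irreducible shifts of finite type}\label{sec:general}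

We now prove Theorem~\ref{thm:B}(1). The roles of $0$ and $b$ will be played by two loops $o$ and $c$ in a graph. Three things must change. First, a general $X$ has no separate symbol $a$; the left marker will be $cc$. A single $c$ would not do: in $\cdots co^ico^kc\cdots$ each $c$ could be a marker for the next one, and neighboring moves would interfere. Second, there is no forbidden word that leaves room for $i=0$; we create the room with new symbols. Third, the threshold $k\ge i+1$ becomes $k\ge g(i)$ with a function $g$ that we vary.

\subsection{Two loops}
Up to conjugacy, $X$ is the edge shift of a finite directed graph \cite[Thm.~2.3.2]{LM}: the points are the two-sided infinite paths, written as sequences of edges. We discard all edges and vertices that occur in no point. By irreducibility any two remaining edges are joined by a path, so the graph is strongly connected. It is not a single cycle, because $X$ is infinite. Take a simple cycle. Some vertex $v$ on it has an outgoing edge $e$ not on the cycle; otherwise, by strong connectedness, the graph would be this cycle. Let $o$ be the cycle read from $v$, and let $c$ be $e$ followed by a shortest path from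 its terminal vertex to $v$ (empty if $e$ ends at $v$). Both are \emph{first-return loops}: paths that visit $v$ exactly at their beginning and their end. They have different first edges. Put
\[
d=|o|,\qquad \ell=|c|.
\]
A point $x$ \emph{visits} $v$ at time $n$ if the edge $x_n$ starts at $v$. If $n<n'$ are consecutive visits, the word of $x$ on $[n,n')$ is called a \emph{letter} of $x$. Since $o$ and $c$ visit $v$ only at their ends, every occurrence in $x$ of a concatenation of $o$'s and $c$'s is a union of consecutive letters. We speak of $o$-letters and $c$-letters; there may be other letters, and also infinite stretches without a return to $v$.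

Let $c^*$ be a copy of the word $c$ in new, starred symbols.

\subsection{The map}
Fix a nondecreasing unbounded function $g:\{1,2,\dots\}\to\{1,2,\dots\}$. A \emph{site} of $x\in X$ is a position $n$ such that for some $i\ge1$ the word $cc\,o^ic$ occurs in $x$ with its last $c$ starting at $n$. The number $i=i(n)$ is then unique. Let $k(n)\in\{0,1,\dots,\infty\}$ be the largest $k$ such that $o^k$ occurs starting at $n+\ell$. The site is \emph{active} if $k(n)\ge g(i(n))$. Let $\varphi(x)=\varphi_g(x)$ be obtained by performing the following \emph{move} at every active site $n$: replace $oc$ on $[n-d,n+\ell)$ by $co$, and if $i(n)=1$, replace in addition the $c$ on $[n-d-\ell,n-d)$ by $c^*$. So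
\begin{align*}
cc\,o^ic\,o^k&\longmapsto cc\,o^{i-1}c\,o^{k+1}&&(i\ge2),\\
cc\,o\,c\,o^k&\longmapsto c\,c^*c\,o^{k+1}&&(i=1).
\end{align*}

\begin{lemma}\label{lem:disjoint}
The intervals altered by moves at different active sites are disjoint. So $\varphi$ is well defined, and it commutes with $\sigma$.
\end{lemma}

\begin{proof}
Let $n<n'$ be active sites. The $c$-letter at $n$ is preceded by an $o$-letter, since $i(n)\ge1$, and followed by one, since $k(n)\ge g(i(n))\ge1$. Consider the occurrence of $cc\,o^{i(n')}c$ whose last letter is at $n'$. The $c$-letter at $n$ is not its first $c$ (which is followed by $c$), nor its second $c$ (which is preceded by $c$), nor its last letter. So the whole occurrence lies in $[n+\ell,\infty)$, and with it the interval altered at $n'$. The interval altered at $n$ lies in $(-\infty,n+\ell)$.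
\end{proof}

\begin{lemma}\label{lem:inj}
The map $\varphi$ is injective.
\end{lemma}

\begin{proof}
Let $y=\varphi(x)$. We recover $x$ from $y$ in two steps. The moves with $i=1$ are visible from the stars. For the others we show that moved and unmoved sites are separated by a threshold, as in Section~\ref{sec:example}.

\emph{Step 1: the moves with $i=1$.} By Lemma~\ref{lem:disjoint} each block $c^*$ in $y$ is followed by $co$, so the maximal runs of starred symbols are exactly these blocks. Replace every $c^*co$ by $coc$. This undoes the moves with $i=1$ and yields the point $y'\in X$ obtained from $x$ by performing only the moves with $i\ge2$. The positions of the blocks $c^*$ also reveal the set $Q$ of active sites $n$ of $x$ with $i(n)=1$. The $c$-letter at such a site $n$ is still at $n$ in $y'$.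

\emph{Step 2: the moves with $i\ge2$.} List in order the \emph{pieces} of $x$: all letters other than $o$-letters, together with the infinite stretches without a return to $v$, if present. Such a stretch is the part of $x$ before the first visit, the part from the last visit on, or all of $x$ if there is no visit. If there are no pieces, then $x$ consists of $o$-letters only, there are no sites, and $x=y'=y$; conversely, if $y'$ consists of $o$-letters only, then so does $x$, because moves only permute letters. So assume that there are pieces. For a piece $s$ that is not infinite to the right, let $r_s$ be the number of $o$-letters between $s$ and $s+1$; if $s$ is the last piece, then only $o$-letters follow and $r_s=\infty$. Piece $s$ is (the last letter $c$ of) a site if and only if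
\[
\text{pieces } s-2,\ s-1,\ s\ \text{exist and are $c$-letters},\qquad r_{s-2}=0,\qquad r_{s-1}\ge1,
\]
and then $(i,k)=(r_{s-1},r_s)$. If $s$ is a site, then $s-1$ is not, because $r_{s-2}=0$, and $s+1$ is not, because $r_{s-1}\ne0$. This is the use of the double marker $cc$.

A move with $i\ge2$ at $s$ interchanges piece $s$ with the $o$-letter before it. It keeps the list of pieces and changes $(r_{s-1},r_s)$ to $(r_{s-1}-1,r_s+1)$. As $s\pm1$ are not sites, no other move changes $r_{s-1}$ or $r_s$. Since $r_{s-1}-1\ge1$ and $r_s\ge g(i)\ge1$, every $r_t$ keeps its status of being zero, positive and finite, or infinite. So $y'$ has the same pieces and the same sites as $x$, as indices in the list. A site with pair $(i,k)$ in $x$ has in $y'$ the pair $(i',k')=(i-1,k+1)$ if it was moved in passing from $x$ to $y'$, and $(i',k')=(i,k)$ otherwise.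

Consider a site that does not belong to $Q$. If it was moved, then
\[
k'=k+1\ge g(i)+1=g(i'+1)+1 .
\]
If it was not moved, it is inactive, and $k'=k<g(i)=g(i')\le g(i'+1)$. The sites in $Q$ are, in $y'$, exactly the sites at the positions in $Q$, since these did not move and distinct pieces have distinct positions. So the moved sites are those sites of $y'$, at positions outside $Q$, for which $k'\ge g(i'+1)+1$. They are determined by $y$. Replacing $co$ by $oc$ at each of them recovers $x$.
\end{proof}

The monotonicity of $g$ was used in the last step; that $g$ is unbounded is used next.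

\begin{lemma}\label{lem:limits}
Let $p=o^\infty.c\,o^\infty$ and $\hat o=o^\infty.o^\infty$. Then $\varphi$, $p$, $\hat o$ and $d$ satisfy the hypotheses of Proposition~\ref{prop:move}.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:disjoint} and~\ref{lem:inj}, $\varphi$ commutes with $\sigma$ and is injective. The point $p$ has exactly one $c$-letter. So it is not periodic, it has no sites, and $\varphi(p)=p$. Clearly $\sigma^d\hat o=\hat o$. Since $p$ agrees with $\hat o$ on $(-\infty,0)$ and with $\sigma^{-\ell}\hat o$ on $[\ell,\infty)$, it is asymptotic to $\operatorname{Orb}(\hat o)$ in both directions.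

Position $n$ is an active site with parameter $i$ if and only if the word $cc\,o^ic\,o^{g(i)}$ occurs with the $c$ after $o^i$ starting at $n$. Let $x^{(r)}\to x$ in $X$. If $n$ is an active site of $x$ with parameter $i$, then the same is true in $x^{(r)}$ for all large $r$. Now suppose that $n$ is an active site of $x^{(r)}$, with parameter $i_r$, for infinitely many $r$. If some value $i$ recurs infinitely often, then $n$ is an active site of $x$ with parameter $i$. Otherwise $i_r\to\infty$ along these $r$, hence $g(i_r)\to\infty$, and $x=\sigma^{-n}p$. Finally, $\varphi(x)_m$ is determined by $x_m$ and by which $n\in(m-\ell,m+d+\ell]$ are active sites, together with the information whether $i(n)=1$ or $i(n)\ge2$.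

(i) If $x\notin\operatorname{Orb}(p)$, then all these data stabilize at their values for $x$, and $\varphi(x^{(r)})\to\varphi(x)$.

(ii) Let $x=p$ and $\varphi(x^{(r)})\to y$. Since $p$ has no active site and $p\ne\sigma^{-n}p$ for $n\ne0$, no given $n\ne0$ is an active site of $x^{(r)}$ for infinitely many $r$; and if $0$ is one for infinitely many $r$, then $i_r\to\infty$ along these $r$. So $y$ is $p$ itself, or $p$ with $oc$ on $[-d,\ell)$ replaced by $co$, which is $\sigma^dp$. The latter occurs: for $x^{(r)}=c^\infty o^r.c\,o^\infty$ with $r\ge2$, position $0$ is an active site ($i=r$, $k=\infty$), it is the only site, $x^{(r)}\to p$, and $\varphi(x^{(r)})\to\sigma^dp$.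
\end{proof}

So $Y_g=\varphi_g(X)$ is a subshift. With $S_g=\sigma|_{Y_g}$, Proposition~\ref{prop:move} gives
\[
\mathcal{G}^{S_g}\simeq\mathcal{G}^T,\qquad\text{and $S_g$ is mixing if $T$ is mixing.}
\]

\subsection{Test points}
To tell the subshifts $Y_g$ apart, and to see that they are not of finite type, we use the points
\[
y_{i,k}=c^\infty o^ic\,o^kc^\infty\qquad(i,k\ge1).
\]

\begin{lemma}\label{lem:test}
We have $y_{i,k}\in Y_g$ if and only if $k<g(i)$ or $k\ge g(i+1)+1$. Hence $g(i)=\min\{k\ge1:y_{i,k}\notin Y_g\}$.
\end{lemma}

\begin{proof}
All pieces of $y_{i,k}\in X$ are $c$-letters, and all gaps between them are $0$ except the two consecutive gaps $i$ and $k$. So the isolated $c$ is the only site: for the next piece the gap before the preceding one is $i\ne0$, and for the remaining pieces the gap just before them is $0$. Suppose $y_{i,k}=\varphi(x)$. There are no stars, so in the proof of Lemma~\ref{lem:inj} we have $Q=\emptyset$, $y'=y_{i,k}$, and $x$ has the same single site. Either that site was not moved; then $x=y_{i,k}$ and the site is inactive, $k<g(i)$. Or it was moved; then $x=c^\infty o^{i+1}c\,o^{k-1}c^\infty$ and $k-1\ge g(i+1)$. Conversely,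 in each of these two cases the indicated $x$ satisfies $\varphi(x)=y_{i,k}$; note that $i+1\ge2$, so no star is produced. This proves the first claim. It shows $y_{i,k}\in Y_g$ for $k<g(i)$, and $y_{i,g(i)}\notin Y_g$ because $g(i)<g(i+1)+1$.
\end{proof}

\paragraph{$Y_g$ is not of finite type.} Given $N$, choose $i$ with $id>N$ and $g(i)d>N$. Then $y_{i,g(i)}\notin Y_g$ by Lemma~\ref{lem:test}. On the other hand, two related points belong to $Y_g$:
\begin{align*}
c^\infty o^ic\,o^\infty&=\varphi(c^\infty o^{i+1}c\,o^\infty)&&\text{(its site has $i+1\ge2$ and $k=\infty$, so it is active),}\\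
o^\infty c\,o^{g(i)}c^\infty&=\varphi(o^\infty c\,o^{g(i)}c^\infty)&&\text{(there is no site).}
\end{align*}
In the second point there is indeed no site: the only piece with a nonzero finite gap before it is the second $c$-letter, and it has only one piece before it. Every word of length $N$ in $y_{i,g(i)}$ fails to meet one of the two tails $c^\infty$, so it occurs in one of these two points. So $Y_g$ is not determined by its words of length $N$.

\paragraph{Continuum many conjugacy classes.} There are $2^{\aleph_0}$ nondecreasing unbounded functions $g$; those with all increments in $\{1,2\}$ already suffice. By Lemma~\ref{lem:test} distinct $g$ give distinct $Y_g$, all over one finite alphabet $B$. By the Curtis--Hedlund--Lyndon theorem, a conjugacy from a given subshift onto a subshift of $B^{\mathbb{Z}}$ is given by a block map, and there are only countably many of these. So each conjugacy class contains at most countably many subshifts over $B$, and the $Y_g$ represent $2^{\aleph_0}$ conjugacy classes. Choosing one $Y_g$ in each class proves Theorem~\ref{thm:B}(1). \qed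

\section{Finite irreducible shifts of finite type}

We prove Theorem~\ref{thm:B}(2). The plan is to show that $Y$ has only one invariant probability, that this measure lives on one periodic orbit, and that a point off this orbit would contradict the triviality of some class in $G^S$.

A finite irreducible subshift is a single periodic orbit, so $\mathcal{G}^T\simeq(\mathbb{Z},\mathbb{Z}_+,n)$. Let $S$ be a homeomorphism of $Y$, and let $\theta:G^S\to\mathbb{Z}$ be an isomorphism with $\theta(G_+^S)=\mathbb{Z}_+$ and $\theta([1])=n$. Then $Y\neq\emptyset$, since $[1]\ne0$.

\emph{The invariant measures.} Let $\mu$ be an $S$-invariant probability; one exists because $S$ is a homeomorphism of a nonempty compact metrizable space. Integration induces a homomorphism $G^S\to\mathbb{R}$ with $[1]\mapsto1$. As $G^S\simeq\mathbb{Z}$ via $\theta$, the only such homomorphism is $\theta/n$, so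
\[
\int f\,d\mu=\theta([f])/n\qquad(f\in C(Y,\mathbb{Z})).
\]
Hence $\mu$ is the only invariant probability, because it is determined by its values on clopen sets. These values lie in $\frac1n\mathbb{Z}$. Therefore disjoint clopen sets that meet the support of $\mu$ have measure at least $\frac1n$ each, and the support has at most $n$ points. It is an invariant finite set, so it consists of periodic orbits. Each periodic orbit carries an invariant probability, so by uniqueness the support is one periodic orbit $\Omega$.

\emph{There are no other points.} Suppose $Y\ne\Omega$, and choose a nonempty clopen $V\subset Y\setminus\Omega$. Then $\theta([1_V])=n\mu(V)=0$. So $[1_V]=0$, i.e.\ $1_V=h-h\circ S$ for some $h\in C(Y,\mathbb{Z})$. Thus $h(Sy)=h(y)-1_V(y)$: the function $h$ is nonincreasing along orbits, and it is constant on $\Omega$, equal to some $\kappa$. By continuity $h=\kappa$ on a neighborhood of $\Omega$. Let $y\in V$. The set of accumulation points of $S^my$ as $m\to+\infty$ is nonempty, compact and invariant, so it carries an invariant probability. This must be $\mu$, so the set contains $\Omega$. The same holds as $m\to-\infty$. Hence $h(S^my)=\kappa$ for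 infinitely many positive and infinitely many negative $m$, and by monotonicity for all $m$. This contradicts $h(Sy)=h(y)-1$.

So $Y=\Omega$ and $\mathcal{G}^S\simeq(\mathbb{Z},\mathbb{Z}_+,|\Omega|)$. The only automorphism of $\mathbb{Z}$ that preserves $\mathbb{Z}_+$ is the identity, so $|\Omega|=n$. Thus $S$ and $T$ are both cyclic permutations of $n$ points, and they are conjugate. \qed

\begin{thebibliography}{9}
\bibitem{source} \emph{Orbit Equivalence, Flow Equivalence And Ordered Cohomology}, \texttt{http://www.math.umd.edu/\textasciitilde mboyle/papers/bhoemaster.pdf}.
\bibitem{LM} Lind and Marcus, \emph{An Introduction to Symbolic Dynamics and Coding}.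
\end{thebibliography}

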